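# Recurring tilings inside APAL and GAL: why quantified announcements have no finitary axiomatization

## 1. A path with one marked end

Take two agents $a,b$ and, for each $n\ge 1$, the following model $L_n$. Its states are $x_0,\dots,x_n$, $y_0,\dots,y_n$ and one more state $\kappa$, arranged on a path
$$y_n,\ \dots,\ y_1,\ y_0,\ x_0,\ x_1,\ \dots,\ x_n,\ \kappa .$$
Neighbors on the path are indistinguishable for one of the agents. The middle edge $y_0x_0$ belongs to $b$. For $i<n$ the edges $x_ix_{i+1}$ and $y_iy_{i+1}$ belong to the agent $c_i$, where $c_i=a$ for even $i$ and $c_i=b$ for odd $i$; the edge $x_n\kappa$ belongs to $c_n$. The agents alternate along the path, so each agent's classes have at most two states and we really have two equivalence relations. Any further agents get the identity relation. The variable $p$ is true exactly at $x_1$ and $y_1$, and $k$ is true exactly at $\kappa$.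

To *announce* a formula publicly is to delete all states where it is false. Write $\Box_a$ for "true at all $\sim_a$-related states", $\Diamond_a=\neg\Box_a\neg$, and call a formula *epistemic* if it is built from variables with Booleans and $\Box_a,\Box_b$ only. Consider
$$\mu_0=\Diamond_b\Diamond_a p\wedge\Diamond_b\Box_a\neg p .$$
At $x_0$ it says that one of the two arms has its $p$-state next to the center and the other has lost it.

**Some announcement makes $\mu_0$ true at $x_0$.** Let $\alpha_n=\Diamond_{c_1}\Diamond_{c_2}\cdots\Diamond_{c_n}k$ and announce $p\to\alpha_n$. At $x_1$ the formula $\alpha_n$ is true: walk $x_1,x_2,\dots,x_n,\kappa$. At $y_1$ it is false, because $\kappa$ is $n+3$ steps away and $\alpha_n$ allows only $n$ steps. All states other than $x_1,y_1$ satisfy $p\to\alpha_n$ since $p$ is false there. So exactly $y_1$ is deleted. Now $x_0$ sees $x_1$ through $a$, and the $a$-class of $y_0$ has shrunk to $\{y_0\}$, so $\mu_0$ is true at $x_0$.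

**After deleting $\kappa$, no announcement does.** On what is left, $x_i\leftrightarrow y_i$ is an automorphism, so any epistemic formula $Y$ holds at $x_i$ iff it holds at $y_i$. Suppose $Y$ holds at $x_0$ and $\mu_0$ holds there after announcing $Y$. The first conjunct forces $x_1$ or $y_1$ to survive, so both survive, and so do $x_0$ and $y_0$. Then $\Box_a\neg p$ fails at $x_0$ and at $y_0$, and these are the only states in the $b$-class of $x_0$. This contradicts the second conjunct.

Write $\blacksquare\varphi$ for "$\varphi$ holds after every announcement of a true epistemic formula". We have found one formula,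
$$\lambda=\neg\blacksquare\neg\mu_0\wedge[\neg k]\blacksquare\neg\mu_0, \tag{1}$$
true at $x_0$ in every $L_n$, no matter how far away $\kappa$ is. Conversely, let $\lambda$ hold at a $\neg k$-state $s$ of any model. Then a $k$-state can be reached from $s$ by finitely many steps. If not, announcing $\neg k$ changes nothing in the part of the model reachable from $s$. Truth at $s$ depends on that part only (Lemma 1 below), so the two conjuncts of $\lambda$ contradict each other. Thus $\lambda$ says: *there is a $k$ at some finite distance*, with no bound on the distance.

Epistemic formulas cannot do this. An epistemic formula of modal depth $d$ is evaluated at $x_0$ inside the ball of radius $d$ around $x_0$, and for $n=d$ this ball is the same in $L_n$ and in $L_n$ with $\kappa$ deleted. So no epistemic formula is true at $x_0$ in every $L_n$ and false at $x_0$ in all the models with $\kappa$ removed.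

This has a consequence for proofs. Add to $\lambda$ all formulas $\Box_{d_1}\cdots\Box_{d_m}\neg k$ with $m\ge 0$ and agents $d_1,\dots,d_m$. Every finite part of the resulting set is true at $x_0$ in $L_n$ for large $n$, since $\kappa$ is $n+1$ steps from $x_0$. The whole set has no model. So calculi with finite proofs cannot capture consequence from infinite sets of premises here, because a finite proof uses only finitely many premises. But an axiomatization only has to produce *single* valid formulas, and for those the failure of compactness decides nothing. So we ask: **can the valid formulas of such a logic be produced by a proof system with finite, checkable proofs?**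

## 2. Two logics of quantified announcements

Fix a finite set $A$ of agents and a countably infinite set $P$ of propositional variables.

**Definition (models, epistemic formulas).** An epistemic model is $M=(S,\{\sim_a\}_{a\in A},V)$ with $S\ne\emptyset$, each $\sim_a$ an equivalence relation on $S$, and $V:P\to2^S$. Epistemic formulas are built from $P$ by $\neg,\wedge,\Box_a$ $(a\in A)$ with the usual Kripke semantics. We write $[s]_c$ for the $\sim_c$-class of $s$.

**Definition (PAL, APAL, GAL).** Public announcement logic (PAL) adds $[\psi]\varphi$, where $M_s\models[\psi]\varphi$ iff $M_s\models\psi$ implies $M^\psi_s\models\varphi$; here $M^\psi$ is the restriction of $M$ to the states satisfying $\psi$. Arbitrary public announcement logic (APAL) extends PAL with $\blacksquare\varphi$, where $M_s\models\blacksquare\varphi$ iff $M_s\models[\psi]\varphi$ for every epistemic $\psi$. Group announcement logic (GAL) extends PAL with $[G]\varphi$ for $G\subseteq A$, where $M_s\models[G]\varphi$ iff $M_s\models[\bigwedge_{a\in G}\Box_a\psi_a]\varphi$ for every choice of epistemic formulas $\psi_a$ $(a\in G)$.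

A two-state example separates the two quantifiers. Let $s\sim_a s'$ with $p$ true at $s$ only. Announcing $p$ deletes $s'$, so $\neg\blacksquare\neg\Box_ap$ is true at $s$. But if $\Box_a\psi$ is true at $s$, it is true at $s'$ too, so agent $a$ can delete nothing, and $\neg[\{a\}]\neg\Box_ap$ is false at $s$.

The same effect kills $\mu_0$ in the model $L_n$ if we replace $\blacksquare$ by $[\{a\}]$. An announcement $\Box_a\psi$ true at $x_0$ keeps $\{x_0,x_1\}$, and it keeps or deletes $\{y_0,y_1\}$ as a whole. Either way every surviving state in the $b$-class of $x_0$ still sees a $p$-state through $a$, so $\Diamond_b\Box_a\neg p$ fails. For a construction that serves both logics, the deletable markers must sit away from the $a$-edges that form the path. Keep this in mind for Section 5.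

**Definition (finitary axiomatization).** A finitary axiomatization is a sound and complete proof system in which the set of axioms is decidable, every inference rule has finitely many premises, and the set of rule instances (the relation "these finitely many premises yield this conclusion") is decidable. Proofs are then finite, effectively checkable sequences of formulas.

The problem is taken from "No Finite Model Property for Logics of Quantified Announcements" (https://rgalimullin.gitlab.io/TARK2021/tarkalk.pdf). It takes as known that APAL and GAL have infinitary complete axiomatizations and that both are undecidable, with $A$ large enough for undecidability, and asks for each of them whether a finitary axiomatization exists. The answer is no.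

**Theorem 1.** Let $|A|\ge2$. For APAL and for GAL, satisfiability is $\Sigma^1_1$-hard, so validity is $\Pi^1_1$-hard. In particular the set of valid formulas is not recursively enumerable, and no finitary axiomatization exists.

**Theorem 2.** (i) For $|A|\ge2$, validity in APAL and in GAL is $\Pi^1_1$-complete. Hence there is not even a sound and complete system with finite-premise rules whose axioms and rules are decidable relative to a hyperarithmetical oracle. (ii) For $|A|\le1$ both validity problems are decidable. Hence each of APAL and GAL has a finitary axiomatization if and only if $|A|\le1$.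

By Theorem 2(ii), undecidability over $A$ forces $|A|\ge2$, so Theorem 1 covers the question as posed.

We recall the vocabulary. A set $B\subseteq\omega$ is $\Sigma^1_1$ if $n\in B\Leftrightarrow\exists X\subseteq\omega\ \vartheta(n,X)$ with $\vartheta$ arithmetical, that is, with quantifiers over numbers only. Complements of $\Sigma^1_1$ sets are $\Pi^1_1$, and $\Delta^1_1=\Sigma^1_1\cap\Pi^1_1$; the $\Delta^1_1$ sets are the hyperarithmetical ones. Hardness refers to computable many-one reductions. There is a $\Pi^1_1$ set that is not $\Sigma^1_1$, so *a $\Pi^1_1$-hard set $B$ is never $\Sigma^1_1$*: otherwise every $\Pi^1_1$ set would reduce to a $\Sigma^1_1$ set and be $\Sigma^1_1$ itself. In particular $B$ is not recursively enumerable.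

This is why hardness settles the question. In a finitary axiomatization, "this finite sequence is a proof of $\varphi$" is decidable, so the set of theorems is recursively enumerable. By soundness and completeness it is the set of valid formulas. A $\Pi^1_1$-hard set is not recursively enumerable.

One standard fact about locality is needed several times, for the full languages.

**Lemma 1 (generated submodels).** Let $Z\ne\emptyset$ be a set of states of a model $K$ closed under all $\sim_c$. Then for all $s\in Z$ and all formulas $\varphi$ of APAL or GAL, $K_s\models\varphi$ iff $(K|Z)_s\models\varphi$.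

*Proof.* Induction on $\varphi$, for all $K,Z,s$ simultaneously. Variables and Booleans are clear. For $\Box_c\varphi$ use that $[s]_c\subseteq Z$. This settles epistemic formulas. For $[\psi]\varphi$, the hypothesis for $\psi$ says that the states of $K|Z$ satisfying $\psi$ form $Z'=\{u\in Z:K_u\models\psi\}$. So $(K|Z)^\psi=K^\psi|Z'$, and $Z'$ is closed under all relations of $K^\psi$: a neighbor in $K^\psi$ of a state of $Z'$ is in $Z$ and satisfies $\psi$ in $K$. If $K_s\models\psi$, then $s\in Z'$ and the hypothesis for $\varphi$ applies to $K^\psi$ and $Z'$. Otherwise $[\psi]\varphi$ holds vacuously on both sides. For $\blacksquare\varphi$ and $[G]\varphi$ argue in the same way for each permitted announcement, using the epistemic case for the announcement. $\square$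

## 3. At most one agent

We try the smallest sets $A$ by hand; this proves Theorem 2(ii) except for the word "only".

**No agents.** Let $A=\emptyset$. By induction, truth at $s$ depends only on the valuation at $s$. An announcement that is true at $s$ does not change that valuation, so $[\psi]\varphi\equiv\psi\to\varphi$. Since $\top$ is among the permitted announcements, $\blacksquare\varphi\equiv\varphi$ and $[\emptyset]\varphi\equiv\varphi$. Every formula is thus computably equivalent to a propositional one, and validity is decidable.

**One agent.** Let $A=\{a\}$. By Lemma 1, truth at $s$ depends only on the class $[s]_a$. Given a finite $Q\subseteq P$, associate with a pointed model the pair $(X,v)$, where $X$ is the set of $Q$-valuations occurring in $[s]_a$ and $v\in X$ is that of $s$. Every pair with $v\in X$ occurs. We claim that the truth of a formula with variables in $Q$ depends only on $(X,v)$, and computably so. Induct on the formula. Variables and Booleans are clear, and $\Box_a\varphi$ holds at $(X,v)$ iff $\varphi$ holds at $(X,v')$ for all $v'\in X$. For $[\psi]\varphi$: by hypothesis the truth of $\psi$ at the states of the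 class depends only on the pairs $(X,v')$. So if $\psi$ is true at $(X,v)$, the pair after the announcement is determined by $(X,v)$, and the hypothesis for $\varphi$ applies to it.

In GAL, an announcement $\Box_a\psi$ true at $s$ is true on all of $[s]_a$, so the class does not change and $[\{a\}]\varphi\equiv\varphi$. Also $[\emptyset]\varphi\equiv\varphi$, because the empty conjunction is $\top$.

In APAL, every announcement true at $s$, possibly with variables outside $Q$, leads to some pair $(X',v)$ with $v\in X'\subseteq X$. Conversely each such $X'$ arises by announcing the disjunction of the $Q$-descriptions of its members. So $\blacksquare\varphi$ holds at $(X,v)$ iff $\varphi$ holds at all $(X',v)$ with $v\in X'\subseteq X$. This proves the claim.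

A formula is therefore valid iff it holds at each of the finitely many pairs, and validity is decidable. When validity is decidable, "all valid formulas as axioms, no rules" is a finitary axiomatization. So for $|A|\le1$ both logics have one; that they have none for $|A|\ge2$ is Theorem 1.

## 4. Recurring tilings as countdowns

From now on $|A|\ge2$. Undecidability alone will not help: validity in first-order logic is undecidable and yet recursively enumerable. Nor will it help to encode, as one might first try, plain tilings of $\omega\times\omega$ into satisfiability. By König's lemma, $\omega\times\omega$ can be tiled iff every finite square can, so plain tiling problems are co-r.e. A reduction from them is compatible with satisfiability being co-r.e., that is, with validity being r.e. We need a condition at infinity.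

**Harel's theorem** (J. ACM 33 (1986) 224–248). The following is $\Sigma^1_1$-complete. Given a finite set $T$, $\mathsf H,\mathsf V\subseteq T^2$ and $t^*\in T$, is there $\tau:\omega\times\omega\to T$ with $(\tau(i,j),\tau(i{+}1,j))\in\mathsf H$ and $(\tau(i,j),\tau(i,j{+}1))\in\mathsf V$ for all $i,j$, and $\tau(0,j)=t^*$ for infinitely many $j$?

Section 1 gave us "at a finite distance". So we rewrite "infinitely often" as a condition that in each row something occurs at a finite position.

**Problem RT.** Given $(T,\mathsf H,\mathsf V,T_0,D)$ with $T$ finite, $\mathsf H,\mathsf V\subseteq T^2$ and $T_0,D\subseteq T$: is there $\tau:\omega\times\omega\to T$ respecting $\mathsf H,\mathsf V$ as above, with $\tau(0,j)\in T_0$ for all $j$, such that for every $j$ there is $i\ge1$ with $\tau(i,j)\in D$?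

**Lemma 2.** RT is $\Sigma^1_1$-hard.

The device is a countdown: row $j$ stores, in unary, how many rows remain until the next $t^*$ in column $0$. If $t^*$ occurs in column $0$ at rows $0$ and $3$ but not at $1,2$, then rows $0,1,2,3$ carry the patterns $LCRR\dots$, $LLLCR\dots$, $LLCR\dots$, $LCRR\dots$. The symbol $C$ moves left until $t^*$ has come, and may then be reset.

*Proof.* Given $(T,\mathsf H,\mathsf V,t^*)$, let $T'=T\times\{0,1\}\times\{L,C,R\}$ with elements $(t,\beta,\eta)$. A pair $\big((t,\beta,\eta),(t',\beta',\eta')\big)$ is in $\mathsf H'$ iff $(t,t')\in\mathsf H$, $\beta=\beta'$ and $(\eta,\eta')\in\{(L,L),(L,C),(C,R),(R,R)\}$. It is in $\mathsf V'$ iff $(t,t')\in\mathsf V$ and, if $\beta=0$ and $\eta=C$, then $\eta'=R$. Let $T_0'$ consist of the elements with $\beta=1\Leftrightarrow t=t^*$, and $D'$ of those with $\eta=C$.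

Suppose $\tau$ is a recurring tiling. Let $N(j)=\min\{j'\ge j:\tau(0,j')=t^*\}$ and $c_j=1+N(j)-j\ge1$. Give row $j$ the $\eta$-pattern $L^{c_j}CR^\omega$ and the constant bit $\beta$ with $\beta=1$ iff $\tau(0,j)=t^*$. The conditions $\mathsf H'$, $T_0'$ and "some $D'$ at a column $i\ge1$" are clear. For $\mathsf V'$, let $\beta=0$ in row $j$. Then $\tau(0,j)\ne t^*$, so $N(j{+}1)=N(j)$ and $c_{j+1}=c_j-1$. Hence column $c_j$ of row $j+1$ carries $R$, as required.

Conversely, take a solution of the RT-instance. Each row $j$ has a $C$ at some column $c_j\ge1$. The only $\eta$-symbol allowed directly before $C$ is $L$, and the only one before $L$ is $L$; after $C$ only $R$ is possible, and after $R$ only $R$. So the row pattern is $L^{c_j}CR^\omega$. The bit is constant on each row and, by $T_0'$, equals $1$ iff $t^*$ is in column $0$. If $\beta=0$ in row $j$, then column $c_j$ of row $j+1$ carries $R$, so $c_{j+1}<c_j$. Natural numbers cannot decrease forever, so $\beta=1$ for infinitely many $j$, and the $T$-components form a recurring tiling. $\square$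

## 5. Vertices, ports, markers, and the formula $\Phi$

Given an RT-instance we now write a formula $\Phi$ that is satisfiable iff the instance is solvable. Fix distinct $a,b\in A$; the letter $e$ ranges over $A\setminus\{a,b\}$.

**Both logics at once.** Let $[*]\varphi$ be $\blacksquare\varphi$ for APAL and $[\{a\}]\varphi$ for GAL, and $\langle*\rangle=\neg[*]\neg$. Let $\mathcal Y$ be the set of all epistemic formulas (APAL), or of all $\Box_a\psi$ with $\psi$ epistemic (GAL). Then $M_s\models[*]\varphi$ iff $M^Y_s\models\varphi$ for all $Y\in\mathcal Y$ with $M_s\models Y$. In both cases $\mathcal Y$ consists of epistemic formulas and contains every $\Box_a\psi$ with $\psi$ epistemic. We write $s\in Y$ for $M_s\models Y$.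

**Labels.** With three variables encode eight mutually exclusive, jointly exhaustive labels, each a conjunction of literals:
$$g,\quad f_1,\ f_2,\quad h^+,\ h^-,\quad v^+,\ v^-,\quad k .$$
The *types* are $\{g\},\{f_1\},\{f_2\},\{k\},\{h^+,h^-\},\{v^+,v^-\}$; a type is read as the disjunction of its members. Further variables are the *kinds* $z,m,d$ and one variable $t$ for each tile $t\in T$.

A $b$-class is thought of as a *vertex*. Its $g$-state records the kind and the tile of the vertex; $f_1,f_2$ are two markers that announcements may delete; $h^\pm$ are ports for horizontal links and $v^\pm$ for vertical links; $k$ flags a tile from $D$. The kind $z$ stands for column zero, $m$ for the main part of a row, and $d$ for a dummy chain, the twin arm of Section 1.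

**Definition ($b$-invariance).** A formula is $b$-invariant if it is a Boolean combination of formulas $\Diamond_b\alpha$. Its truth value is then constant on $b$-classes.

For example, $\Diamond_b(g\wedge z)$ is $b$-invariant and expresses a property of the vertex, while $g$ is not.

Put $\hat\kappa=\Diamond_b(g\wedge\kappa)$ for $\kappa\in\{z,m,d\}\cup T$, and $F_\ell=\Diamond_bf_\ell$ ("the vertex has its $\ell$-th marker"). For $b$-invariant $\chi$ let
$$\Diamond_H\chi=\Diamond_b(h^+\wedge\Diamond_a(h^-\wedge\chi)),\qquad \Diamond_{H^-}\chi=\Diamond_b(h^-\wedge\Diamond_a(h^+\wedge\chi)),$$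
and likewise $\Diamond_V,\Diamond_{V^-}$ with $v^\pm$ in place of $h^\pm$; let $\Box_N=\neg\Diamond_N\neg$. So a horizontal link leaves a vertex at an $h^+$-state and enters the next vertex at an $h^-$-state in the same $a$-class. We speak of $H$-successors, $H^-$-neighbors and so on. Finally let $\mathrm{org}=\hat z\wedge\neg\Diamond_bv^-$ (the origin), and
$$\iota=(\hat z\to\Diamond_H\hat m\wedge\Diamond_H\hat d\wedge\Diamond_V\hat z)\wedge(\hat m\to\Diamond_H\hat m\wedge\Diamond_V\hat m)\wedge(\hat d\to\Diamond_H\hat d),\qquad \mathrm{INT}=\Box_a\iota .$$
INT ("intact") is a guard. Arbitrary announcements may destroy links, and we want to say things only about announcements that leave the skeleton of links in place.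

**The local conditions $E$.** $E$ is the conjunction of the following.

- (E1) $\Diamond_bg\wedge\Diamond_bf_1\wedge\Diamond_bf_2$.
- (E2) Exactly one of $\hat z,\hat m,\hat d$; and $\hat z\vee\hat m\to$ exactly one $\hat t$ $(t\in T)$.
- (E3) $\pi\to\Box_a\pi$ for each type $\pi$; and for each $e$: $g\to\Box_eg$ and $\Box_e(\neg g\to\Box_a\neg g)$.
- (E4) $h^+\to\Diamond_ah^-$ and $h^-\to\Diamond_ah^+$.
- (E5) $\iota$; $\ \hat m\to\Diamond_{H^-}\top$; $\ \hat z\to\neg\Diamond_bh^-$.
- (E6) $\hat m\to\Box_H\hat m$; $\ \hat d\to\Box_H\hat d$; $\ \hat z\to\Box_H(\hat m\vee\hat d)$; $\ \hat z\to\Box_V\hat z$; $\ \hat m\to\Box_V\hat m$.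
- (E7) For $t\in T$: $\hat t\to\Box_H(\hat m\to\bigvee_{(t,t')\in\mathsf H}\hat t')$ and $\hat t\to\Box_V\bigvee_{(t,t')\in\mathsf V}\hat t'$; further $\hat z\to\bigvee_{t\in T_0}\hat t$ and $k\to\hat m\wedge\bigvee_{t\in D}\hat t$.
- (E8) $f_\ell\wedge\chi\to\Box_a(f_\ell\to\chi)$ for $\ell=1,2$ and $\chi\in\{\hat z,\hat m,\hat d,\mathrm{org}\}\cup\{\hat t:t\in T\}$.

**The closure condition.** A formula $\Box_a\Box_bE$ controls only the states two steps away from the point of evaluation, and links may lead out of that set. The closure condition will carry information along links. For APAL,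
$$\mathrm{Cl}=\bigwedge_{\ell=1,2}\blacksquare\Big(\mathrm{INT}\wedge\Box_aF_\ell\to\Box_a\Box_b\bigwedge_{c\ne b}\Box_c(\neg g\to F_\ell)\Big),$$
and for GAL,
$$\mathrm{Cl}=[\{a\}]\,\Box_a\Box_b\bigwedge_{c\ne b}\Box_c(\neg g\to\Diamond_bg),$$
where $c$ ranges over $A\setminus\{b\}$.

**The structure conditions.** We would like to say that links are unique and that squares commute. Instead, we say this for every set of vertices that an announcement can mark by deleting markers. For $\ell\in\{1,2\}$ put $\ell'=3-\ell$ and $F=F_\ell$, and let $\gamma_\ell$ be the conjunction of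

- ($\gamma$1) $\Diamond_{H^-}F\to\Box_{H^-}F$;
- ($\gamma$2) $\Diamond_H(\hat m\wedge F)\to\Box_H(\hat m\to F)$ and $\Diamond_VF\to\Box_VF$;
- ($\gamma$3) $\Diamond_{H^-}\Diamond_VF\to\Box_V\Box_{H^-}F$;
- ($\gamma$4) $f_{\ell'}\wedge\beta\to\Box_a(f_{\ell'}\to\beta)$ for $\beta\in\{\Diamond_{H^-}F,\ \Diamond_{V^-}F,\ \Diamond_VF,\ \Diamond_H(\hat m\wedge F)\}$;
- ($\gamma$5) $k\wedge F\to\Box_aF$; and $F\to\Box_e(\neg g\to F)$ for each $e$.

Then
$$\Gamma_\ell=[*]\Big(\mathrm{INT}\to\Box_a\Box_b\gamma_\ell\wedge\big(\Diamond_a(\mathrm{org}\wedge F_\ell)\to\Box_a(\mathrm{org}\to F_\ell)\big)\Big).$$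

**The test for a finite position.** This is formula (1), adapted. Let $\sigma=\neg g\wedge\neg v^+\wedge\neg v^-$,
$$\mu=\Diamond_b(h^+\wedge\Diamond_a(h^-\wedge F_1))\wedge\Diamond_b(h^+\wedge\Diamond_a(h^-\wedge\neg F_1)),$$
$$\Theta=\Box_a\Big(\hat z\to\Diamond_b\big(h^+\wedge[\sigma]\langle*\rangle\mu\wedge[\sigma\wedge\neg k][*]\neg\mu\big)\Big).$$
Announcing $\sigma$ cuts the vertical links and removes the $g$-states, so that only single rows remain. The formula is
$$\Phi=g\wedge\mathrm{org}\wedge\Box_a\Box_bE\wedge\mathrm{Cl}\wedge\Gamma_1\wedge\Gamma_2\wedge\Theta. \tag{2}$$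
It is computable from the RT-instance.

**Proposition 1.** $\Phi$ is satisfiable iff the RT-instance is solvable.

With Lemma 2 this proves Theorem 1. Section 6 proves "if", Sections 7–10 "only if".

## 6. The grid with twin chains satisfies $\Phi$

Let $\tau$ be a solution of the RT-instance.

**Step 1: the model $N$.** We build the intended model. Its *vertices* are $x_{ij}$ $(i,j\ge0)$ and $y_{ij}$ $(i\ge1,j\ge0)$. Each vertex has one state of each of the labels $g,f_1,f_2$. In addition:

- each $x_{0j}$ has two $h^+$-states $w^1_j,w^2_j$ and no $h^-$-state; every other vertex has one $h^+$- and one $h^-$-state;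
- $x_{ij}$ has one $v^+$-state, and one $v^-$-state iff $j\ge1$; the $y_{ij}$ have neither;
- $x_{ij}$ has one $k$-state iff $i\ge1$ and $\tau(i,j)\in D$, otherwise none; the $y_{ij}$ have none.

Write $(x,\ell)$ for the state with label $\ell$ of the vertex $x$. The $b$-classes are the vertices. The $a$-classes are: the set $W$ of all $g$-states; $\{w^1_j,(x_{1j},h^-)\}$ and $\{w^2_j,(y_{1j},h^-)\}$; for $i\ge1$, $\{(x_{ij},h^+),(x_{i+1,j},h^-)\}$ and $\{(y_{ij},h^+),(y_{i+1,j},h^-)\}$; $\{(x_{ij},v^+),(x_{i,j+1},v^-)\}$; and singletons otherwise. Each $\sim_e$ is the identity. Label variables are as indicated. At the $g$-state of $x_{0j}$, of $x_{ij}$ with $i\ge1$, and of $y_{ij}$ the variable $z$, $m$, $d$ respectively is true; at the $g$-state of $x_{ij}$ the variable $\tau(i,j)$ is also true. All other variables are false. Let $s_0=(x_{00},g)$.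

So $\hat z,\hat m,\hat d$ hold exactly at the vertices $x_{0j}$, at $x_{ij}$ with $i\ge1$, and at $y_{ij}$. The $H$-links are $x_{ij}\to x_{i+1,j}$, $x_{0j}\to y_{1j}$ and $y_{ij}\to y_{i+1,j}$; the $V$-links are $x_{ij}\to x_{i,j+1}$. Each row is a pair of twin arms starting at $x_{0j}$, with flags $k$ hanging on one of them.

**Step 2: $g\wedge\mathrm{org}\wedge\Box_a\Box_bE$ holds at $s_0$.** The vertex $x_{00}$ satisfies $\hat z$ and has no $v^-$-state, so org holds. We check $E$ at every state. (E1) and (E2) hold by construction. (E3): $W$ is exactly the set of $g$-states, and all other $a$-classes are $h$-pairs, $v$-pairs or singletons, hence lie within one type; since $\sim_e$ is the identity, the $e$-clauses reduce to $g\to g$ and $\neg g\to\Box_a\neg g$. (E4): in the list of $a$-classes each $h^+$-state is paired with an $h^-$-state and conversely. (E5): $\iota$ follows from the list of links; $x_{ij}$ with $i\ge1$ has an $H$-predecessor; $x_{0j}$ has no $h^-$-state. (E6) follows from the list of links. (E7): the links between $x$-vertices respect $\mathsf H,\mathsf V$ because $\tau$ does; the link $x_{0j}\to y_{1j}$ does not lead to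 an $\hat m$-vertex, and no $\hat t$ holds at $y$-vertices; $\tau(0,j)\in T_0$; and $k$-states exist only at $x_{ij}$ with $i\ge1$ and $\tau(i,j)\in D$. (E8): $f_\ell$-states form singleton $a$-classes.

**Step 3: an intact announcement leaves the skeleton alone.** This prepares the check of Cl and $\Gamma_\ell$.

**Lemma 3.** If $Y\in\mathcal Y$, $s_0\in Y$ and $N^Y_{s_0}\models\mathrm{INT}$, then $Y$ contains every state whose label is not $f_1,f_2,k$.

*Proof.* INT at $s_0$ says that $\iota$ holds in $N^Y$ at every surviving $g$-state. Suppose $(x_{0j},g)\in Y$. Then $\hat z$ holds there in $N^Y$, because the state itself is a witness, so $\Diamond_H\hat m$, $\Diamond_H\hat d$, $\Diamond_V\hat z$ hold there in $N^Y$. The only possible witnesses in $N$ use, respectively,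
$$w^1_j,(x_{1j},h^-),(x_{1j},g);\qquad w^2_j,(y_{1j},h^-),(y_{1j},g);\qquad (x_{0j},v^+),(x_{0,j+1},v^-),(x_{0,j+1},g).$$
So all of these are in $Y$. Likewise, if $i\ge1$ and $(x_{ij},g)\in Y$, then $\Diamond_H\hat m$ and $\Diamond_V\hat m$ force the $h^+$- and $v^+$-states of $x_{ij}$, the $h^-$- and $g$-states of $x_{i+1,j}$, and the $v^-$- and $g$-states of $x_{i,j+1}$ into $Y$. If $(y_{ij},g)\in Y$, then so are the $h^+$-state of $y_{ij}$ and the $h^-$- and $g$-states of $y_{i+1,j}$. By induction, starting from $(x_{00},g)=s_0\in Y$, all $g$-states are in $Y$, and with them all states labeled $h^\pm,v^\pm$. $\square$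

**Step 4: Cl holds at $s_0$.** In APAL, assume the premise $\mathrm{INT}\wedge\Box_aF_\ell$ at $s_0$ in $N^Y$. By Lemma 3 all $g$-states survive, so $\Box_aF_\ell$ says that every vertex keeps an $f_\ell$-state. Then $F_\ell$ holds at every state of $N^Y$, and the conclusion follows. In GAL, an announcement $Y=\Box_a\psi$ true at $s_0\in W$ is true on all of the $a$-class $W$, so every vertex keeps its $g$-state and $\Diamond_bg$ holds everywhere in $N^Y$.

**Step 5: $\Gamma_\ell$ holds at $s_0$.** Let INT hold at $s_0$ in $N^Y$. By Lemma 3 only states labeled $f_1,f_2,k$ may be missing. So $F_\ell$ describes just some set of vertices, and kinds, org and links are as in $N$. Now ($\gamma$1) holds because $H$-predecessors are unique, and ($\gamma$2) because $H$-successors satisfying $\hat m$ are unique, as are $V$-successors. For ($\gamma$3): at $x_{ij}$ with $i\ge1$, both "$H^-$ then $V$" and "$V$ then $H^-$" lead exactly to $x_{i-1,j+1}$; at $x_{0j}$ the premise fails, as there is no $h^-$-state; at $y_{ij}$ there are no $V$-links, so the conclusion holds vacuously. ($\gamma$4) and ($\gamma$5) hold because the relevant $a$- and $e$-classes are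 singletons. The last conjunct of $\Gamma_\ell$ holds because $x_{00}$ is the only vertex satisfying org.

**Step 6: $\Theta$ holds at $s_0$.** Consider $x_{0j}$ and $w=w^1_j$, which satisfies $\sigma\wedge\neg k$. Choose $n\ge1$ with $\tau(n,j)\in D$.

First, $N^\sigma_w\models\langle*\rangle\mu$. In $N^\sigma$ take $Y=\Box_a(f_1\to\Diamond_H^{\,n-1}\Diamond_bk)\in\mathcal Y$. It holds at all states not labeled $f_1$, since their $a$-classes contain no $f_1$-state. It holds at the $f_1$-state of $x_{1j}$, whose $a$-class is a singleton, since $n-1$ $H$-steps lead to $x_{nj}$, which has a $k$-state. It fails at the $f_1$-state of $y_{1j}$, since $n-1$ $H$-steps from $y_{1j}$ lead only to $y_{nj}$, which has none. So $w\in Y$, and $\mu$ holds at $w$ in $(N^\sigma)^Y$: use $w^1_j,(x_{1j},h^-)$ for the first conjunct and $w^2_j,(y_{1j},h^-)$ for the second.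

Second, $N^{\sigma\wedge\neg k}_w\models[*]\neg\mu$. The states of $N^{\sigma\wedge\neg k}$ are those labeled $f_1,f_2,h^+,h^-$. For this $j$ only, exchange $w^1_j\leftrightarrow w^2_j$ and $(x_{ij},\ell)\leftrightarrow(y_{ij},\ell)$ for $i\ge1$ and $\ell\in\{f_1,f_2,h^+,h^-\}$, and fix everything else. This map permutes the $b$-classes (fixing that of $x_{0j}$ setwise) and the $a$-classes, and it preserves labels; the variables $z,m,d,t$ are false at all these states. So it is an automorphism, and every epistemic $Y$ holds at the $f_1$-state of $x_{1j}$ iff it holds at that of $y_{1j}$. But $x_{1j}$ and $y_{1j}$ are the only $H$-successors of $x_{0j}$, so $\mu$ at $w$ after announcing $Y$ would require exactly one of these two $f_1$-states to survive.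

Hence $N_{s_0}\models\Phi$.

## 7. From $\Omega$ to a region closed under steps

For the converse let $M_{s_0}\models\Phi$. The model $M$ may look quite unlike $N$, and links may leave the part of $M$ that $\Phi$ speaks about directly. Put
$$W=[s_0]_a,\qquad \Omega=\bigcup_{x\in W}[x]_b .$$
$E$ holds on $\Omega$, and since $s_0\models g$, (E3) at $s_0$ shows that all of $W$ satisfies $g$. We cannot show that a neighbor of a state of $\Omega$ lies in $\Omega$. We can show that it satisfies every epistemic formula that is true throughout $\Omega$, and this is enough. Let $\mathrm{Th}(\Omega)$ be the set of epistemic formulas true throughout $\Omega$, and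
$$R=\{s:\ M_s\models\theta\text{ for all }\theta\in\mathrm{Th}(\Omega)\}.$$
For instance, if every vertex of $\Omega$ satisfies exactly one of $\hat t,\hat t'$, then so does every vertex met in $R$. Three facts are immediate. First, $\Omega\subseteq R$. Second, $E$ holds on $R$, as $E$ is epistemic. Third, any epistemic formula true somewhere in $R$ is true somewhere in $\Omega$, for otherwise its negation would be in $\mathrm{Th}(\Omega)$. Also, by (E5) on $W\subseteq\Omega$, $M_{s_0}\models\mathrm{INT}$.

**Lemma 4.** $R$ is closed under $\sim_b$-steps, and under $\sim_c$-steps $(c\ne b)$ into $\neg g$-states.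

*Proof.* It suffices to show that $\theta\in\mathrm{Th}(\Omega)$ implies $\Box_b\theta\in\mathrm{Th}(\Omega)$ and $\Box_c(\neg g\to\theta)\in\mathrm{Th}(\Omega)$ for $c\ne b$: these formulas then hold at every $s\in R$ and give $\theta$ at the neighbors in question. The first implication holds because $\Omega$ is a union of $b$-classes. For the second let $s\in\Omega$, $r\sim_cs$, $c\ne b$ and $r\models\neg g$; we show $r\models\theta$. The plan is to announce something that deletes the marker of $r$'s vertex if $\theta$ fails there, but harms no vertex in $\Omega$; Cl then protests.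

*APAL.* Choose $\ell$ with $r\not\models f_\ell$, and let $Y=f_\ell\to\Box_b\theta$. All of $\Omega$ is in $Y$, since $\Box_b\theta$ holds on $\Omega$; and every state not labeled $f_\ell$ is in $Y$, in particular $r$. We check the premise of Cl in $M^Y$. Let $x\in W$. As $[x]_b\subseteq\Omega\subseteq Y$, the formulas $\hat z,\hat m,\hat d$ have the same value at $x$ in $M^Y$ as in $M$. The witnesses in $M$ for the consequents of $\iota$ are labeled $g,h^\pm,v^\pm$, so they are in $Y$ and still serve as witnesses in $M^Y$. Hence $\iota$ holds at $x$ in $M^Y$. Also $F_\ell$ holds at $x$ in $M^Y$, by (E1) and $[x]_b\subseteq Y$. So $\mathrm{INT}\wedge\Box_aF_\ell$ holds at $s_0$ in $M^Y$. As $W$, $s$ and $r$ all lie in $Y$, Cl gives $M^Y_r\models F_\ell$: there is $u\sim_br$ with $u\models f_\ell$ and $u\in Y$. Then $u\models\Box_b\theta$, so $r\models\theta$.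

*GAL.* If $s\models g$, then (E3) gives $r\models g$, a contradiction; so $s\models\neg g$. Let $Y=\Box_a(g\to\Box_b\theta)\in\mathcal Y$. It holds on $W$, because $W$ is an $a$-class contained in $\Omega$. By (E3) the $a$-class of $s$ contains no $g$-state, and neither does that of $r$: if $c=a$ the two classes coincide, and if $c=e$ use $\Box_e(\neg g\to\Box_a\neg g)$ at $s$. So $s,r\in Y$. By Cl, $M^Y_r\models\Diamond_bg$: there is $u\sim_br$ with $u\models g$ and $u\in Y$. By reflexivity of $\sim_a$, $u\models\Box_b\theta$, so $r\models\theta$. $\square$

By (E3), an $a$-step from a $\neg g$-state of $R$ leads to a $\neg g$-state of the same type, so by Lemma 4 it stays in $R$. Evaluating $\Diamond_N$ with $N\in\{H,H^-,V,V^-\}$ takes a $b$-step to a port and then an $a$-step from this port. Hence: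
$$\text{all states met when evaluating the links of a state of }R\text{ lie in }R. \tag{3}$$

## 8. Settable formulas

The conditions $\Gamma_\ell$ speak about $F_\ell$ after an announcement. We want to read them as statements about a formula $\theta$ in $M$, by announcing something that deletes the $f_\ell$-markers of exactly the $\neg\theta$-vertices. An announcement available in both logics is $\Box_a(f_\ell\to\theta)$. It does this only if $f_\ell$-states in one $a$-class agree on $\theta$.

**Definition (settable).** A $b$-invariant epistemic $\theta$ is settable if $f_\ell\wedge\theta\to\Box_a(f_\ell\to\theta)$ holds on $R$ for $\ell=1,2$.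

In the model $N$ of Section 6 the $f_\ell$-states are $a$-singletons, so there every $b$-invariant epistemic formula is settable. On the other hand, if two $f_1$-states of $R$ are $a$-related and $\theta$ holds at only one of them, then $\theta$ is not settable, and announcing $\Box_a(f_1\to\theta)$ deletes both, so the $\theta$-vertex loses a marker as well. Conjunctions of settable formulas are settable. By (E8), $\hat z,\hat m,\hat d,\mathrm{org}$ and all $\hat t$ are settable.

**Lemma 5.** Let $\theta$ be settable. Then on $R$:

1. $\Diamond_{H^-}\theta\to\Box_{H^-}\theta$;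
2. $\Diamond_H(\hat m\wedge\theta)\to\Box_H(\hat m\to\theta)$ and $\Diamond_V\theta\to\Box_V\theta$;
3. $\Diamond_{H^-}\Diamond_V\theta\to\Box_V\Box_{H^-}\theta$;
4. $\Diamond_{H^-}\theta,\ \Diamond_{V^-}\theta,\ \Diamond_V\theta,\ \Diamond_H(\hat m\wedge\theta)$ are settable;
5. $k\wedge\theta\to\Box_a\theta$, and $\theta\to\Box_e(\neg g\to\theta)$ for each $e$;
6. either $\mathrm{org}\to\theta$ holds throughout $R$, or $\mathrm{org}\to\neg\theta$ does.

*Proof.* Fix $\ell$ and let $Y=\Box_a(f_\ell\to\theta)\in\mathcal Y$.

**Step 1: what $Y$ deletes.** Let $s\in R$. If $s\not\models f_\ell$, then by (E3) no $a$-neighbor of $s$ satisfies $f_\ell$, so $s\in Y$. If $s\models f_\ell$, then $s\in Y$ iff $s\models\theta$: "only if" by reflexivity, "if" by settability. So inside $R$ exactly the $f_\ell$-states of $\neg\theta$-vertices are deleted.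

**Step 2: translation between $M^Y$ and $M$.** Let $\mathcal C$ be the least class of formulas containing $\top,\hat z,\hat m,\hat d,\mathrm{org},F_\ell$ and closed under Boolean operations and the $\Diamond_N$ with $N\in\{H,H^-,V,V^-\}$. All its members are $b$-invariant. For $\beta\in\mathcal C$ let $\beta^\theta$ be $\beta$ with $F_\ell$ replaced by $\theta$. We show that for all $s\in R\cap Y$
$$M^Y_s\models\beta\iff M_s\models\beta^\theta, \tag{4}$$
by induction on $\beta$. The Boolean cases are trivial. For $\hat z,\hat m,\hat d,\mathrm{org}$: by Lemma 4, $[s]_b\subseteq R$, and its $g$- and $v^-$-states are in $Y$ by Step 1, so nothing relevant has been deleted. For $F_\ell$: by (E1) the class $[s]_b$ contains $f_\ell$-states; they are in $R$, and each survives iff it satisfies $\theta$, that is, by $b$-invariance, iff $s$ does. For $\Diamond_N\beta$: in any link of $M$ from $s$, the two port states lie in $R$ by (3) and have labels $h^\pm$ or $v^\pm$, so they are in $Y$. Hence the links from $s$ are the same in $M$ and in $M^Y$, and the induction hypothesis applies at their ends, which lie in $R\cap Y$.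

**Step 3: $\gamma_\ell$ holds in $M^Y$ on $R\cap Y$.** The set $W\subseteq R$ consists of $g$-states, so $W\subseteq Y$. By (4) applied to $\iota\in\mathcal C$, in which $F_\ell$ does not occur, $\iota$ holds on $W$ in $M^Y$, that is, $M^Y_{s_0}\models\mathrm{INT}$. By $\Gamma_\ell$, the formula $\gamma_\ell$ holds in $M^Y$ at all $s\in\Omega\cap Y$. To pass from $\Omega$ to $R$, let $\gamma^Y_\ell$ be the usual epistemic relativization of $\gamma_\ell$ to $Y$ (replace each $\Box_c\alpha$ by $\Box_c(Y\to\alpha^Y)$), so that $M_s\models\gamma^Y_\ell$ iff $M^Y_s\models\gamma_\ell$ for $s\in Y$. Then $Y\to\gamma^Y_\ell\in\mathrm{Th}(\Omega)$. So it holds on $R$, and $\gamma_\ell$ holds in $M^Y$ at all $s\in R\cap Y$.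

**Step 4: items 1–3.** Let $s\in R$. By (E1), $[s]_b$ contains a $g$-state, and it lies in $R\cap Y$. There ($\gamma$1)–($\gamma$3) hold in $M^Y$. They belong to $\mathcal C$, so by (4) their translations hold at that $g$-state in $M$. The translations are the formulas in items 1–3; they are $b$-invariant, so they hold at $s$.

**Step 5: item 4.** Let $\beta$ be one of the four formulas in ($\gamma$4); then $\beta\in\mathcal C$. Let $s\in R$ with $s\models f_{\ell'}\wedge\beta^\theta$, and let $r\sim_as$ with $r\models f_{\ell'}$. Then $s\in Y$ by Step 1; $r\in R$ by Lemma 4, and $r\in Y$ for the same reason. By (4), $M^Y_s\models\beta$; by ($\gamma$4), $M^Y_r\models\beta$; by (4), $M_r\models\beta^\theta$. This is the settability condition for $\beta^\theta$ and the marker $f_{\ell'}$. The formula $\beta^\theta$ does not depend on $\ell$, so taking $\ell=1$ and $\ell=2$ gives both conditions. This is why there are two markers: while one is being used as a variable, the other stays in place.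

**Step 6: item 5.** Let $s\in R$ with $s\models\theta$. Then $s\in Y$ for either choice of $\ell$, by Step 1, and $M^Y_s\models F_\ell$ by (4). If $s\models k$, then all $a$-neighbors of $s$ are $k$-states by (E3), hence in $R$ by Lemma 4 and in $Y$ by Step 1; ($\gamma$5) gives $F_\ell$ there in $M^Y$, and (4) gives $\theta$. If $r\sim_es$ and $r\models\neg g$, then $r\in R$ by Lemma 4. Choose $\ell$ with $r\not\models f_\ell$, so that $r\in Y$; ($\gamma$5) and (4) give $r\models\theta$.

**Step 7: item 6.** The last conjunct of $\Gamma_\ell$ holds at $s_0$ in $M^Y$, and $W\subseteq R\cap Y$. By (4): if some state of $W$ satisfies $\mathrm{org}\wedge\theta$, then $\mathrm{org}\to\theta$ holds on all of $W$; otherwise $\mathrm{org}\to\neg\theta$ holds on $W$. By $b$-invariance the formula in question holds on $\Omega$, so it is in $\mathrm{Th}(\Omega)$ and holds on $R$. $\square$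

## 9. Coordinates, and the tiling they carry

We now define formulas that name the positions of the grid:
$$\delta_{00}=\mathrm{org},\qquad \delta_{0,j+1}=\hat z\wedge\Diamond_{V^-}\delta_{0j},\qquad \delta_{i+1,j}=\hat m\wedge\Diamond_{H^-}\delta_{ij},$$
$$\varepsilon_{1j}=\hat d\wedge\Diamond_{H^-}\delta_{0j},\qquad \varepsilon_{i+1,j}=\hat d\wedge\Diamond_{H^-}\varepsilon_{ij}\quad(i\ge1).$$
In $N$, $\delta_{ij}$ holds exactly at $x_{ij}$ and $\varepsilon_{ij}$ exactly at $y_{ij}$. In $M$ many vertices may satisfy $\delta_{ij}$; the point of the next lemma is that they agree on everything settable. By (E8), Lemma 5(4) and closure under conjunction, *all $\delta_{ij}$ and $\varepsilon_{ij}$ are settable*. Note $\delta_{0j}\to\hat z$, and $\delta_{ij}\to\hat m$ for $i\ge1$.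

**Lemma 6.** On $R$:

- (a) $\delta_{ij}\to\Box_H(\hat m\to\delta_{i+1,j})$;
- (b) $\delta_{ij}\to\Box_V\delta_{i,j+1}$;
- (c) each $\delta_{ij}$ is realized in $R$;
- (d) for settable $\theta$, if $\delta_{ij}\wedge\theta$ is realized in $R$, then $\delta_{ij}\to\theta$ holds on $R$.

*Proof.* (a) An $H$-successor of a $\delta_{ij}$-state satisfies $\Diamond_{H^-}\delta_{ij}$: walk the link backwards, using symmetry of $\sim_a$ and $b$-invariance of $\delta_{ij}$. If it also satisfies $\hat m$, it satisfies $\delta_{i+1,j}$.

(b) Induction on $i$, for all $j$. For $i=0$: by (E6) the $V$-successors of a $\delta_{0j}$-state satisfy $\hat z$, and they satisfy $\Diamond_{V^-}\delta_{0j}$ as in (a). For the step let $s\in R$ with $s\models\delta_{i+1,j}$. There is an $H^-$-neighbor $u$ of $s$ with $u\models\delta_{ij}$, and $u\in R$ by (3). As $u$ satisfies $\hat z$ or $\hat m$, $\iota$ gives $u\models\Diamond_V\top$, so by the induction hypothesis $u\models\Diamond_V\delta_{i,j+1}$. Thus $s\models\Diamond_{H^-}\Diamond_V\delta_{i,j+1}$, and Lemma 5(3) gives $s\models\Box_V\Box_{H^-}\delta_{i,j+1}$. A $V$-successor $r$ of $s$ lies in $R$ by (3),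 satisfies $\hat m$ by (E6) and $\Diamond_{H^-}\top$ by (E5), hence $\Diamond_{H^-}\delta_{i,j+1}$. So $r\models\delta_{i+1,j+1}$.

(c) $s_0\models\delta_{00}$. The formula $\iota$ gives every $\hat z$-state a $V$-successor, which lies in $R$, so (b) with $i=0$ yields all $\delta_{0j}$. Then $\iota$ gives $H$-successors satisfying $\hat m$, and (a) yields all $\delta_{ij}$.

(d) Induction on the position, for all settable $\theta$ simultaneously. Position $(0,0)$ is Lemma 5(6).

Position $(0,j{+}1)$: let $s\in R$ satisfy $\delta_{0,j+1}\wedge\theta$. It has a $V^-$-neighbor $u\in R$ with $u\models\delta_{0j}$, and $u\models\Diamond_V\theta$ because the link leads back to the vertex of $s$. By Lemma 5(4), $\Diamond_V\theta$ is settable, so by induction $\delta_{0j}\to\Diamond_V\theta$ holds on $R$, hence $\delta_{0j}\to\Box_V\theta$ by Lemma 5(2). Every $s'\in R$ with $\delta_{0,j+1}$ has a $V^-$-neighbor in $R$ satisfying $\delta_{0j}$, so $s'\models\theta$.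

Position $(i{+}1,j)$: let $s\in R$ satisfy $\delta_{i+1,j}\wedge\theta$. Then $s\models\hat m$, and $s$ has an $H^-$-neighbor $u\in R$ with $u\models\delta_{ij}\wedge\Diamond_H(\hat m\wedge\theta)$. By Lemma 5(4), $\Diamond_H(\hat m\wedge\theta)$ is settable, so by induction $\delta_{ij}\to\Diamond_H(\hat m\wedge\theta)$ holds on $R$, hence $\delta_{ij}\to\Box_H(\hat m\to\theta)$ by Lemma 5(2). Every $s'\in R$ with $\delta_{i+1,j}$ satisfies $\hat m$ and has an $H^-$-neighbor in $R$ satisfying $\delta_{ij}$, so $s'\models\theta$. $\square$

**Step 1: reading off $\tau$.** By Lemma 6(c), $\delta_{ij}$ is realized at some state of $R$; as $\hat z$ or $\hat m$ holds there, (E2) gives exactly one tile $t$ with $\hat t$ there. Since $\hat t$ is settable, Lemma 6(d) shows that $\delta_{ij}\to\hat t$ holds on $R$. So there is a unique $\tau(i,j)\in T$ such that $\delta_{ij}\to\widehat{\tau(i,j)}$ holds on $R$.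

**Step 2: the tiling constraints.** By $\iota$, a $\delta_{ij}$-state in $R$ has an $H$-successor satisfying $\hat m$ and a $V$-successor, both in $R$. By Lemma 6(a),(b) these satisfy $\delta_{i+1,j}$ and $\delta_{i,j+1}$, so they carry the tiles $\tau(i+1,j)$ and $\tau(i,j+1)$ and, by (E2), no others. So (E7) gives $(\tau(i,j),\tau(i{+}1,j))\in\mathsf H$ and $(\tau(i,j),\tau(i,j{+}1))\in\mathsf V$. Also $\tau(0,j)\in T_0$ by (E7).

It remains to find, in each row, a tile of $D$ at a column $i\ge1$.

## 10. A finite walk along row $j$ to a $k$-state

Fix $j$.

**Step 1: the starting point.** The formula $\delta_{0j}$ is realized in $R$, so it is realized in $\Omega$; being $b$-invariant, it holds at some $x\in W$. As $x\models\hat z$, $\Theta$ yields $w\sim_bx$ with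
$$w\models h^+,\qquad M_w\models[\sigma]\langle*\rangle\mu,\qquad M_w\models[\sigma\wedge\neg k][*]\neg\mu .$$
As $w\models\sigma\wedge\neg k$, we get $M^\sigma_w\models\langle*\rangle\mu$ and $M^{\sigma\wedge\neg k}_w\models[*]\neg\mu$.

**Step 2: a $k$-state is reachable from $w$ in $M^\sigma$.** This is the argument of Section 1. Let $Z$ be the set of states reachable from $w$ in $M^\sigma$ by finitely many steps of arbitrary agents. If $Z$ contained no $k$-state, then $Z$ would also be the set of states reachable from $w$ in $M^{\sigma\wedge\neg k}$, and $M^\sigma|Z=M^{\sigma\wedge\neg k}|Z$. By Lemma 1, applied to both models, $\langle*\rangle\mu$ would have the same value at $w$ in $M^\sigma$ and in $M^{\sigma\wedge\neg k}$. But it is true in the first and false in the second. So there is a finite path $w=r_0,r_1,\dots,r_n$ of $\sigma$-states with $r_n\models k$ and consecutive states related by some agent.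

**Step 3: the path never leaves row $j$.** The path is an arbitrary path in $M$; we must keep track of where it goes. Let
$$\mathrm{Row}_j=\{\delta_{ij}:i\ge0\}\cup\{\varepsilon_{ij}:i\ge1\}.$$
We claim that every $r_p$ lies in $R$ and satisfies some formula of $\mathrm{Row}_j$. For $r_0=w$ this is true: $w\in\Omega$, and $w\models\delta_{0j}$ by $b$-invariance. Now let $s\in R$ be a $\sigma$-state satisfying $\rho\in\mathrm{Row}_j$, and let $r\sim_cs$ be a $\sigma$-state. Then $r\models\neg g$, so $r\in R$ by Lemma 4. We go through the cases.

- $c=b$: $r\models\rho$ by $b$-invariance.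
- $c=e$: $r\models\rho$ by Lemma 5(5), as $\rho$ is settable.
- $c=a$ and $s\models f_\ell$: $r\models f_\ell$ by (E3), and $r\models\rho$ by settability.
- $c=a$ and $s\models k$: $r\models\rho$ by Lemma 5(5).
- $c=a$, $s\models h^+$, $r\models h^-$: $r$ satisfies $\Diamond_{H^-}\rho$, and it is an $H$-successor of $s$. By (E6): if $\rho=\delta_{0j}$, then $r\models\hat m\vee\hat d$, so $r\models\delta_{1j}$ or $r\models\varepsilon_{1j}$; if $\rho=\delta_{ij}$ with $i\ge1$, then $r\models\hat m$, so $r\models\delta_{i+1,j}$; if $\rho=\varepsilon_{ij}$, then $r\models\hat d$, so $r\models\varepsilon_{i+1,j}$.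
- $c=a$, $s\models h^-$, $r\models h^+$: by (E5), $\rho\ne\delta_{0j}$, since a $\hat z$-vertex has no $h^-$-state. So by the definition of $\rho$, $s\models\Diamond_{H^-}\rho'$ for some $\rho'\in\mathrm{Row}_j$. Lemma 5(1) gives $s\models\Box_{H^-}\rho'$, and $r$ is an $H^-$-neighbor of $s$, so $r\models\rho'$.
- $c=a$, and $s,r$ both $h^+$ or both $h^-$: by (E4) some $u\in[s]_a$ has the opposite label; it is a $\sigma$-state, and $u\in R$ by Lemma 4. Apply the two previous cases to $s\to u\to r$.

Since $s$ and $r$ are $\sigma$-states, their labels are among $f_1,f_2,h^+,h^-,k$, and by (E3) an $a$-step stays within one type, so these are all cases. The claim follows by induction along the path.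

**Step 4: the end of the path.** We have $r_n\in R$ and $r_n\models k$. By (E7), $r_n\models\hat m$ and $r_n\models\hat t$ for some $t\in D$. By (E2) it satisfies neither $\hat z$ nor $\hat d$, so the formula of $\mathrm{Row}_j$ true at $r_n$ is neither $\delta_{0j}$ nor any $\varepsilon_{ij}$; it is $\delta_{ij}$ for some $i\ge1$. Hence $r_n\models\widehat{\tau(i,j)}$, and by (E2) again $\tau(i,j)=t\in D$.

So $\tau$ solves the RT-instance. This proves Proposition 1 and with it Theorem 1: for $|A|\ge2$, neither APAL nor GAL has a sound and complete finitary axiomatization. Together with Section 3 this proves Theorem 2(ii) completely. $\blacksquare$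

**Remark.** In $\Phi$ the quantifier $[*]$ is never nested, all explicit announcements ($\sigma$ and $\sigma\wedge\neg k$) are Boolean, and for GAL only the group $\{a\}$ occurs. So the result holds already for these fragments.

## 11. Satisfiability is $\Sigma^1_1$

It remains to prove Theorem 2(i). The hardness half is Theorem 1; here is the upper bound. A satisfiability statement quantifies over models of any size, so we first make them countable. Then we say in $\Sigma^1_1$ form that a countable model, together with its truth relation, exists.

**Step 1: countable models suffice.** Recall that $L_{\omega_1\omega}$ extends first-order logic by countable conjunctions and disjunctions. The downward Löwenheim–Skolem theorem for it says that an $L_{\omega_1\omega}$-sentence over a countable vocabulary that has a model has a countable model (Keisler, *Model Theory for Infinitary Logic*, 1971). Use the countable vocabulary with a unary predicate for each $p\in P$ and a binary $\sim_c$ for each $c\in A$. For an $L_{\omega_1\omega}$-formula $\chi(x)$ and a formula $\varphi$ define $\varphi^\chi(x)$, read "$\varphi$ holds at $x$ in the restriction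 to $\chi$", by recursion on $\varphi$, for all $\chi$ at once:
$$p^\chi=p(x),\qquad (\neg\varphi)^\chi=\neg\varphi^\chi,\qquad(\varphi\wedge\varphi')^\chi=\varphi^\chi\wedge\varphi'^\chi,$$
$$(\Box_c\varphi)^\chi=\forall y\,(x\sim_cy\wedge\chi(y)\to\varphi^\chi(y)),\qquad ([\psi]\varphi)^\chi=\psi^\chi\to\varphi^{\chi\wedge\psi^\chi},$$
and $(\blacksquare\varphi)^\chi$, $([G]\varphi)^\chi$ are the countable conjunctions of $\psi^\chi\to\varphi^{\chi\wedge\psi^\chi}$ over the permitted announcements $\psi$. These $\psi$ are epistemic, so $\psi^\chi$ is defined beforehand by the first four clauses. Now apply the theorem to the conjunction of $\exists x\,\varphi^\top(x)$ with the axioms saying that each $\sim_c$ is an equivalence relation. A satisfiable $\varphi$ has a countable model, and we may take its domain to be a nonempty subset of $\omega$.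

**Step 2: truth as a relation with arithmetical clauses.** By Step 1, "$\varphi$ is satisfiable" is equivalent to the following: there exist a model with domain a nonempty subset of $\omega$, a state $s$ of it, and relations $\mathrm{Dom}(\vec\psi,u)$ and $\mathrm{Tr}(\vec\psi,\chi,u)$, for finite sequences $\vec\psi$ of formulas (the successive announcements), formulas $\chi$ and numbers $u$, such that $\mathrm{Tr}(\langle\rangle,\varphi,s)$ and

- $\mathrm{Dom}(\langle\rangle,\cdot)$ is the domain, and $\mathrm{Dom}(\vec\psi\psi,u)\Leftrightarrow\mathrm{Dom}(\vec\psi,u)\wedge\mathrm{Tr}(\vec\psi,\psi,u)$;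
- for all $u$ with $\mathrm{Dom}(\vec\psi,u)$: the obvious clauses for $p,\neg,\wedge$;
- for all such $u$: $\ \mathrm{Tr}(\vec\psi,\Box_c\chi,u)\Leftrightarrow\forall v\,(u\sim_cv\wedge\mathrm{Dom}(\vec\psi,v)\Rightarrow\mathrm{Tr}(\vec\psi,\chi,v))$;
- for all such $u$: $\ \mathrm{Tr}(\vec\psi,[\psi]\chi,u)\Leftrightarrow(\mathrm{Tr}(\vec\psi,\psi,u)\Rightarrow\mathrm{Tr}(\vec\psi\psi,\chi,u))$;
- for all such $u$: $\mathrm{Tr}(\vec\psi,\blacksquare\chi,u)$, respectively $\mathrm{Tr}(\vec\psi,[G]\chi,u)$, holds iff the right side of the last clause holds for all permitted $\psi$.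

After coding, the model and the relations are subsets of $\omega$, and the clauses quantify over numbers only. So this is a $\Sigma^1_1$ statement, provided the equivalence is correct.

**Step 3: the equivalence.** If $\varphi$ is true at $s$ in such a model, the true relations satisfy all clauses. Conversely, let relations satisfying the clauses be given. Call $\mathrm{Dom}(\vec\psi,\cdot)$ *correct* if it is the set of states left after announcing the members of $\vec\psi$ one after the other; $\mathrm{Dom}(\langle\rangle,\cdot)$ is correct. We claim that whenever $\mathrm{Dom}(\vec\psi,\cdot)$ is correct, $\mathrm{Tr}(\vec\psi,\chi,\cdot)$ gives the correct truth values on it. For epistemic $\chi$ this follows by induction on $\chi$, with $\vec\psi$ fixed. For all $\chi$, use structural induction, for all $\vec\psi$ simultaneously. In the case $[\psi]\chi$ the hypothesis for $\psi$ says that $\mathrm{Tr}(\vec\psi,\psi,\cdot)$ is correct, which makes $\mathrm{Dom}(\vec\psi\psi,\cdot)$ correct, and then the hypothesis for $\chi$ applies to the sequence $\vec\psi\psi$. In the cases $\blacksquare\chi$ and $[G]\chi$ the permitted $\psi$ are epistemic,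 so $\mathrm{Tr}(\vec\psi,\psi,\cdot)$ is correct by the epistemic case already done, and we continue as before. Hence $\mathrm{Tr}(\langle\rangle,\varphi,s)$ means that $\varphi$ is true at $s$.

**Step 4: the conclusion.** Satisfiability is $\Sigma^1_1$, so with Theorem 1, for $|A|\ge2$ it is $\Sigma^1_1$-complete and validity is $\Pi^1_1$-complete. Finally, consider a system with finite-premise rules whose axioms and rules are decidable relative to a hyperarithmetical oracle. Its set of theorems is recursively enumerable in that oracle, hence $\Delta^1_1$. A $\Pi^1_1$-complete set is not $\Delta^1_1$, as we recalled in Section 2. So the system is not both sound and complete. This proves Theorem 2(i). $\blacksquare$
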